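# Coformality over arbitrary rings for flag moment-angle complexes and their homotopy quotients

## 1. Loops on $S^2$ and $S^3$

All rings $\Bbbk$ are commutative, with unit, and nonzero. $C_*(\,\cdot\,;\Bbbk)$ denotes normalized singular chains, and $\Omega X$ is the monoid of Moore loops, so $C_*(\Omega X;\Bbbk)$ is a dg algebra (dga) whose product comes from concatenation and the Eilenberg–Zilber shuffle map.

**Definition (coformal).** A simply connected space $X$ is *$\Bbbk$-coformal* if $C_*(\Omega X;\Bbbk)$ and $H_*(\Omega X;\Bbbk)$ (with zero differential) are connected by a zigzag of quasi-isomorphisms of dg algebras over $\Bbbk$. This is a homotopy invariant of $X$.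

**Easy case.** *The sphere $S^{n+1}$, $n\ge 1$, is $\Bbbk$-coformal for every $\Bbbk$.*

*Proof.* By the Bott–Samelson theorem $H_*(\Omega S^{n+1};\Bbbk)$ is the tensor algebra $T(x)$ on one generator of degree $n$. Choose a cycle $\xi\in C_n(\Omega S^{n+1};\Bbbk)$ representing $x$. Since $T(x)$ is free, there is exactly one algebra map $T(x)\to C_*(\Omega S^{n+1};\Bbbk)$ with $x\mapsto \xi$. It is a dga map because $d\xi=0$, and on homology it sends $x^k$ to $[\xi]^k=x^k$. So it is a quasi-isomorphism. $\square$

The proof works because $T(x)$ has no relations. If $H_*(\Omega X;\Bbbk)$ has a relation, say $x^2=0$, the same approach asks for a cycle $\xi$ with $\xi^2=0$ on the nose, while we only know that $\xi^2$ is a boundary.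

Now view $S^3$ as the set of pairs $(z,w)$. Then $S^2$ is the quotient of $S^3$ by the circle acting with weights $(1,1)$, and it is coformal over every ring. What changes if the weights are $(1,2)$? The action is no longer free, since points $(0,w)$ have stabilizer $\{\pm1\}$, so we must take a homotopy quotient. We shall see that coformality over $\mathbb F_2$ is then lost. This is the smallest instance of a general question about torus actions, which we now state.

## 2. Flag complexes, subtori, and homotopy quotients

Let $\mathcal K$ be an abstract simplicial complex on $[m]=\{1,\dots,m\}$ without ghost vertices: $\{i\}\in\mathcal K$ for all $i$.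

**Definition (flag).** $\mathcal K$ is *flag* if every set of vertices that are pairwise joined by edges is a face. Two points, or the boundary of a square, are flag; the boundary of a triangle is not.

**Definition (moment-angle complex).** Put
$$\mathcal Z_{\mathcal K}=\bigcup_{J\in\mathcal K}\Big(\prod_{i\in J}D^2\times\prod_{i\in[m]\setminus J}S^1\Big)\subset (D^2)^m,$$
with the coordinatewise action of $\mathbb T^m=(S^1)^m$. It is simply connected. For $\mathcal K=$ two points, $\mathcal Z_{\mathcal K}=D^2\times S^1\cup S^1\times D^2\cong S^3$. For a simplex, $\mathcal Z_{\mathcal K}=(D^2)^m$ is contractible. A join of complexes gives a product of moment-angle complexes.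

**Definition (homotopy quotients).** Let $H\subset\mathbb T^m$ be a subtorus (a closed connected subgroup, of dimension $n$), and let $\lambda$ denote the datum specifying $H$. Put
$$X(\mathcal K,\lambda)=EH\times_H\mathcal Z_{\mathcal K}.$$
It fibers over $BH$ with fiber $\mathcal Z_{\mathcal K}$, so it is simply connected. If $H$ acts freely, it is homotopy equivalent to $\mathcal Z_{\mathcal K}/H$. For $H=1$ it is $\mathcal Z_{\mathcal K}$. For $H=\mathbb T^m$ it is, up to homotopy, the Davis–Januszkiewicz space $DJ(\mathcal K)=(\mathbb{CP}^\infty,*)^{\mathcal K}=\bigcup_{J\in\mathcal K}\prod_{i\in J}\mathbb{CP}^\infty\times\prod_{i\notin J}*$ (Buchstaber–Panov, *Toric Topology*, Thm 4.3.2).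

For coprime integers $a,b$ let $X_{a,b}$ be $X(\mathcal K,\lambda)$ for $\mathcal K=$ two points and $H=\{(t^a,t^b)\}\subset\mathbb T^2$. Thus $X_{1,1}\simeq S^2$.

Two facts are known when $\mathcal K$ is flag. (F1) $\mathcal Z_{\mathcal K}$ and all $X(\mathcal K,\lambda)$ are $\mathbb Q$-coformal. (F2) For every $\Bbbk$ the Milnor–Moore spectral sequence $E^2_{p,q}=\mathrm{Tor}_p^{H_*(\Omega\mathcal Z_{\mathcal K};\Bbbk)}(\Bbbk,\Bbbk)_q\Rightarrow H_{p+q}(\mathcal Z_{\mathcal K};\Bbbk)$ satisfies $E^2=E^\infty$. The paper "Loop homology of moment-angle complexes in the flag case" is the source of the following.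

**Conjecture.** If $\mathcal K$ is flag, then $\mathcal Z_{\mathcal K}$ and all $X(\mathcal K,\lambda)$ are coformal over any $\Bbbk$.

The conjecture is false: its half about $\mathcal Z_{\mathcal K}$ is true, and its half about $X(\mathcal K,\lambda)$ fails. To state the precise results, put $L=\mathbb T^m/H$, a torus of some rank $\ell$, and $\pi=\pi_1(L)\cong\mathbb Z^\ell$. Let $\chi_i\in\pi$ be the image of the $i$-th generator of $\pi_1(\mathbb T^m)=\mathbb Z^m$. Since $H$ is connected, $\mathbb Z^m\to\pi$ is onto: the $\chi_i$ generate $\pi$. For $X_{a,b}$ the quotient map is $(s_1,s_2)\mapsto s_1^{\,b}s_2^{-a}$, so $\pi=\mathbb Z$ and $(\chi_1,\chi_2)=(b,-a)$, up to a common sign.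

**Theorem A.** $X_{1,2}$ is not $\mathbb F_2$-coformal.

**Theorem B.** Let $\mathcal K$ be flag. Suppose $\pi$ has a basis $\varepsilon_1,\dots,\varepsilon_\ell$ such that for each $i$ either $\chi_i=0$, or $\chi_i=a_i\varepsilon_{j(i)}$ with $a_i\in\mathbb Z$ invertible in $\Bbbk$. Then $X(\mathcal K,\lambda)$ is $\Bbbk$-coformal. In particular $\mathcal Z_{\mathcal K}$ is $\Bbbk$-coformal for every $\Bbbk$ (take $H=1$, $\chi_i=\varepsilon_i$), and so is $DJ(\mathcal K)$ (take $H=\mathbb T^m$).

**Theorem C.** Let $\mathcal K$ be flag. All $X(\mathcal K,\lambda)$ are $\Bbbk$-coformal if and only if $\mathcal K$ is a simplex or $\mathbb Q\subset\Bbbk$.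

**Theorem D.** $X_{a,b}$ is $\Bbbk$-coformal if and only if $ab=0$ (as an integer) or $ab\in\Bbbk^\times$.

**Theorem E.** For each prime $p$ there are a flag complex $\mathcal K$ (the boundary of the $(p+2)$-dimensional cross-polytope) and a subtorus $H\cong\mathbb T^{p+1}$ acting freely on $\mathcal Z_{\mathcal K}=(S^3)^{p+2}$ such that the closed manifold $(S^3)^{p+2}/\mathbb T^{p+1}$ is not $\Bbbk$-coformal for any $\Bbbk$ in which $p$ is not invertible.

## 3. The cohomology of $X_{a,b}$ above degree one

The purpose of this section is to compare $X_{a,b}$ with the classifying space of a cyclic group, where products are well understood. Let $a,b\ne0$ be coprime, $p$ a prime dividing $b$, and $\kappa$ a field of characteristic $p$. Replacing $t$ by $t^{-1}$ or conjugating a coordinate changes signs of $a,b$ without changing the space up to homotopy, so we may take $a,b>0$ in this discussion.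

Write $X=X_{a,b}$ and cover it by
$$Y=EH\times_H(D^2\times S^1),\qquad U=EH\times_H(S^1\times D^2).$$
Contracting the disc in $Y$ leaves the homotopy quotient of a circle on which $t$ acts by $t^b$. This action is transitive with stabilizer of order $b$, so $Y\simeq B(\mathbb Z/b)$. Likewise $U\simeq B(\mathbb Z/a)$. On $Y\cap U=EH\times_H\mathbb T^2$ the group acts freely, so $Y\cap U\simeq\mathbb T^2/H\cong S^1$.

As $p\nmid a$, the space $U$ has the $\kappa$-cohomology of a point. By excision $H^n(X,Y;\kappa)\cong H^n(U,Y\cap U;\kappa)\cong\tilde H^{n-1}(S^1;\kappa)$, which is $\kappa$ for $n=2$ and $0$ otherwise. Consider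
$$0=H^1(X)\to H^1(Y)\to H^2(X,Y)\to H^2(X)\to H^2(Y)\to H^3(X,Y)=0 .$$
Here $H^1(Y)=\mathrm{Hom}(\mathbb Z/b,\kappa)=\kappa$, and an injective map between one-dimensional spaces is bijective. So $H^2(X)\to H^2(Y)$ is bijective. For $n\ge3$ both $H^n(X,Y)$ and $H^{n+1}(X,Y)$ vanish. Hence restriction is an isomorphism
$$H^n(X_{a,b};\kappa)\xrightarrow{\ \cong\ }H^n(Y;\kappa)=H^n(\mathbb Z/b;\kappa)\qquad(n\ge2).\tag{1}$$

**Example.** For $a=1$, $b=2$, $U$ is contractible, so $X_{1,2}$ is $\mathbb{RP}^\infty$ with a cone attached along a circle. As $X_{1,2}$ is simply connected, the circle is nontrivial in $\pi_1$, and so $X_{1,2}\simeq\mathbb{RP}^\infty/\mathbb{RP}^1$. Since $H^*(\mathbb{RP}^\infty;\mathbb F_2)=\mathbb F_2[w]$, there are $c\in H^2$ and $s\in H^3$ restricting to $w^2$ and $w^3$, and by (1)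
$$s^2=c^3\ne0\quad\text{in }H^6(X_{1,2};\mathbb F_2).\tag{2}$$

## 4. Coformality puts a second grading on cochains

If $X$ is coformal, its cochains can be computed from an algebra with *zero differential*. Such an algebra has a grading that its bar construction sees separately from bar length. Relation (2) cannot be reconciled with this extra grading.

Conventions. $C^*(X;\kappa)=\mathrm{Hom}(C_*(X;\kappa),\kappa)$, with product $f\cdot g=(f\otimes g)\circ\Delta$, where $\Delta$ is the Alexander–Whitney coproduct and $\otimes$ follows the Koszul sign rule. Up to a sign change in each degree this is the usual cup product algebra. $\mathrm{Ho(dga)}$ is the category of unbounded dgas with quasi-isomorphisms inverted. In the model structure of Schwede–Shipley the fibrations are the surjections, so all objects are fibrant. A *semifree* algebra on well-ordered generators (free as an algebra, with $d$ of each generator in the subalgebra generated by earlier ones) is cofibrant. The consequence we use: if $W$ is semifree in this sense, every morphism $W\to A$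 in $\mathrm{Ho(dga)}$ is represented by an actual dga map.

**Lemma 1.** Let $\kappa$ be a field and $X$ simply connected and $\kappa$-coformal. Then there are a graded algebra $\Delta$ with zero differential and $\Delta^{odd}=0$, and a morphism $C^*(X;\kappa)\to\Delta$ in $\mathrm{Ho(dga)}$, whose effect on cohomology is injective on the subalgebra $\langle H^2\rangle\subset H^*(X;\kappa)$ generated by $H^2(X;\kappa)$.

*Proof.* Put $E=C_*(\Omega X;\kappa)$ and $B=H_*(\Omega X;\kappa)$; then $B_0=\kappa$.

**Step 1: make the zigzag augmented.** This is needed to apply the bar construction. Take a zigzag of dga quasi-isomorphisms between $E$ and $B$. Replace each dga $A$ in it by $\tau_{\ge0}A=(\cdots\to A_2\to A_1\to Z_0A)$, where $Z_0A$ are the $0$-cycles. This is a sub-dga, and it is quasi-isomorphic to $A$ because $H_{<0}(A)=0$. Each $\tau_{\ge0}A$ has the canonical augmentation $\tau_{\ge0}A\to H_0(A)=\kappa$, and dga maps respect it since they are unital. For an augmented dga $A$ with augmentation ideal $\bar A$, $\mathrm{Bar}(A)=\bigoplus_p(s\bar A)^{\otimes p}$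 is a dg coalgebra under deconcatenation. Over a field, filtering by $p$ shows that $\mathrm{Bar}$ preserves quasi-isomorphisms. So $\mathrm{Bar}(E)\simeq\mathrm{Bar}(B)$ as dg coalgebras.

**Step 2: compute cochains from $B$.** Let $C\subset C_*(X;\kappa)$ be the Eilenberg subcomplex of simplices whose $1$-skeleton is at the base point; it is a dg coalgebra with $C_0=\kappa$, $C_1=0$, and since $X$ is simply connected its inclusion is a quasi-isomorphism. By Adams (1956) there is an augmented dga quasi-isomorphism $\mathrm{Cobar}(C)\to E$. (Replacing $E$ by a quasi-isomorphic chain model does not matter here.) So $C\to\mathrm{Bar}\,\mathrm{Cobar}\,C\to\mathrm{Bar}(E)$ are quasi-isomorphisms of dg coalgebras (Husemoller–Moore–Stasheff). Dualizing, $C^*(X;\kappa)\simeq\mathfrak B:=\mathrm{Bar}(B)^\vee$. If one's conventions reverse the order of products, one gets $\mathfrak B^{op}$ instead. Then one uses $\Delta^{op}$ in place of the $\Delta$ constructed below, and it has the same properties.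

**Step 3: the two gradings.** Since $B$ has zero differential, $\mathfrak B$ is bigraded: $\mathfrak B^{p,q}=\mathrm{Hom}((\bar B^{\otimes p})_q,\kappa)$ has total degree $p+q$. Products are additive in $(p,q)$. The bar differential only multiplies neighbors, so dually $d:\mathfrak B^{p,q}\to\mathfrak B^{p+1,q}$. As $\bar B$ starts in degree $1$, $\mathfrak B^{p,q}=0$ for $p>q$; in particular only finitely many $(p,q)$ contribute to each total degree. Write $H^{p,q}=\mathrm{Ext}_B^{p,q}(\kappa,\kappa)$ for the cohomology in bidegree $(p,q)$.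

**Step 4: keep only the diagonal.** Let $I=\bigoplus_{p<q}\mathfrak B^{p,q}$. Multiplying by an element of bidegree $(p',q')$, $p'\le q'$, preserves $p<q$, so $I$ is a two-sided ideal. Then $I+dI$ is a dg ideal, because $b\cdot dx=\pm d(bx)\pm(db)x\in dI+I$, and similarly on the right. Put $\Delta=\mathfrak B/(I+dI)$. The only surviving bidegrees are $(q,q)$. Here $dI$ contributes $d\mathfrak B^{q-1,q}$, and $d$ vanishes on $\mathfrak B^{q,q}$ as $\mathfrak B^{q+1,q}=0$. So
$$\Delta^{2q}=\mathfrak B^{q,q}/d\mathfrak B^{q-1,q}=H^{q,q},\qquad \Delta^{odd}=0,$$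
and $\Delta$ has zero differential. On cohomology $\mathfrak B\to\Delta$ is the projection of $\bigoplus H^{p,q}$ onto $\bigoplus_qH^{q,q}$.

**Step 5: injectivity on $\langle H^2\rangle$.** Total degree $2$ with $p\le q$ allows $(1,1)$ and $(0,2)$, and $\mathfrak B^{0,2}=0$. So $H^2=H^{1,1}$, hence $\langle H^2\rangle\subset\bigoplus_qH^{q,q}$, where the projection is the identity. $\square$

**Proof of Theorem A.** Suppose $X_{1,2}$ were $\mathbb F_2$-coformal. Lemma 1 gives a ring map $H^*(X_{1,2};\mathbb F_2)\to\Delta$. The class $s$ of degree $3$ maps to $0$, since $\Delta^{odd}=0$. By (2), $c^3=s^2\mapsto0$. But $c^3\ne0$ lies in $\langle H^2\rangle$, where the map is injective: a contradiction. $\square$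

The conjecture is thus disproved.

## 5. When squares vanish: $N$-fold products for cyclic groups

What happens at an odd prime? The first thing to try is the same argument: let $s\in H^3(X_{a,b};\kappa)$ and look at $s^2$. Let $N=p^r\ge2$ be the exact power of $p$ dividing $b$. We shall see below that $s^2=0$ as soon as $N\ge3$ (for $p=2$, $4\mid b$ as well), so the argument returns only $0=0$. The vanishing of $s^2$ carries information of its own, because a cochain bounding $s^2$ can be multiplied with $s$ again. After $N$ rounds a nonzero class appears, as an $N$-fold Massey-type product of odd elements. The following dga encodes such a product.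

Let $W=\kappa\langle a_1,\dots,a_{N-1}\rangle$ be the free algebra with $|a_n|=2n+1$ (cohomological degree) and
$$da_n=-\sum_{i+j=n}a_ia_j,\qquad \omega=\sum_{i+j=N}a_ia_j,\quad|\omega|=2N+2 .$$
Degrees match, since $(2i+1)+(2j+1)=2n+2$. For any $n\le N$,
$$d\sum_{i+j=n}a_ia_j=\sum_{i+j=n}(da_i\,a_j-a_i\,da_j)=-\sum_{k+l+j=n}a_ka_la_j+\sum_{i+k+l=n}a_ia_ka_l=0 ,$$
so $d^2=0$ and $\omega$ is a cocycle. $W$ is semifree, hence cofibrant. For $N=2$ we have $W=\kappa\langle a_1\rangle$ and $\omega=a_1^2$; this is the square used in Theorem A. For $N=3$: $da_1=0$, $da_2=-a_1^2$, $\omega=a_1a_2+a_2a_1$.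

Throughout, $\kappa$ has characteristic $p$, $a,b\neq0$ are coprime, $p\mid b$, and $c$ generates $H^2(X_{a,b};\kappa)\cong H^2(\mathbb Z/b;\kappa)=\kappa$. We take $b>0$.

**Lemma 2.** There is a dga map $W\to C^*(X_{a,b};\kappa)$ with $[\omega]\mapsto(\text{unit})\cdot c^{N+1}\ne0$.

*Proof.* The plan is to find the map first on an explicit endomorphism algebra, then on $C^*(Y)$, then to lift it to $X=X_{a,b}$.

**Step 1: a small resolution.** Let $\Gamma=\mathbb Z/b=\langle z\rangle$ and $b=Nb'$, $p\nmid b'$. As $N$ is a power of $p$, $z^b-1=(z^{b'}-1)^N=(z-1)^Ng(z)^N$ with $g=1+z+\dots+z^{b'-1}$ and $g(1)=b'\ne0$ in $\kappa$. So $(z-1)^N$ and $g^N$ are coprime, and by the Chinese remainder theorem $S=\kappa[y]/(y^N)$, $y=z-1$, is a direct factor of $\kappa\Gamma=\kappa[z]/(z^b-1)$. In particular $S$ is a projective $\kappa\Gamma$-module, and the augmentation $z\mapsto1$ factors through $S$. A projective resolution of $\kappa$ over $\kappa\Gamma$ is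
$$P=\bigoplus_{n\ge0}Se_n,\qquad de_{2k+1}=ye_{2k},\quad de_{2k+2}=y^{N-1}e_{2k+1},$$
exact because in $S$ the annihilator of $y$ is $y^{N-1}S$ and vice versa. Since $\kappa\Gamma\to S$ is onto, $\mathrm{End}_{\kappa\Gamma}(P)=\mathrm{End}_S(P)$.

**Step 2: operators on $P$.** Define $S$-linear maps, with the value $0$ whenever an index is negative:
$$\alpha e_{2k+1}=e_{2k},\ \alpha e_{2k}=0;\qquad \beta e_{2k}=e_{2k-1},\ \beta e_{2k+1}=0;\qquad ve_n=e_{n-2}.$$
Then $\alpha^2=\beta^2=0$. On $e_{2k}$ we get $\alpha\beta=v$, $\beta\alpha=0$; on $e_{2k+1}$ we get $\beta\alpha=v$, $\alpha\beta=0$. So $\alpha\beta+\beta\alpha=v$. Moreover $v$ commutes with $\alpha,\beta$, and $d=y\alpha+y^{N-1}\beta$. With $D=[d,-]$ the differential of $\mathrm{End}_S(P)$,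
$$D\alpha=y^{N-1}v,\qquad D\beta=yv,\qquad Dv=0.\tag{3}$$
In cohomological grading $\alpha,\beta$ have degree $1$ and $v$ has degree $2$.

**Step 3: a map $W\to\mathrm{End}_S(P)$.** Put
$$t_1=\alpha-y^{N-2}\beta,\qquad t_n=(-1)^ny^{N-1-n}\beta\quad(2\le n\le N-1).$$
By (3), $Dt_1=y^{N-1}v-y^{N-1}v=0$ and $Dt_n=(-1)^ny^{N-n}v$ for $n\ge2$. Next, $t_1^2=-y^{N-2}(\alpha\beta+\beta\alpha)=-y^{N-2}v$. For $3\le n\le N$, the terms $t_it_j$ with $i,j\ge2$ vanish as $\beta^2=0$, so
$$\sum_{i+j=n}t_it_j=t_1t_{n-1}+t_{n-1}t_1=(-1)^{n-1}y^{N-n}(\alpha\beta+\beta\alpha)=(-1)^{n-1}y^{N-n}v .$$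
Comparing, $Dt_n=-\sum_{i+j=n}t_it_j$ for all $n\le N-1$, and $\sum_{i+j=N}t_it_j=(-1)^{N-1}v$; for $N=2$ the last equation reads $t_1^2=-v$. Since $v$ is central among these elements and $Dv=0$, the assignment $a_n\mapsto v^nt_n$ (degree $2n+1$) is a dga map $W\to\mathrm{End}_S(P)$ with
$$\omega\mapsto v^N\cdot(-1)^{N-1}v=(-1)^{N-1}v^{N+1}.$$

**Step 4: the image is nonzero in cohomology.** The augmentation $\varepsilon:P\to\kappa$ induces a quasi-isomorphism $\mathrm{End}_S(P)=\mathrm{End}_{\kappa\Gamma}(P)\to\mathrm{Hom}_S(P,\kappa)$. The target has zero differential because $y$ acts on $\kappa$ by $0$ and $N\ge2$. The image of $v^{N+1}$ is $e_{2N+2}\mapsto1$, which is nonzero. So $[v]^{N+1}\ne0$.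

This is also the place to see why squares do not suffice. The class $[vt_1]$ maps to $e_3\mapsto1$, so it spans the one-dimensional degree $3$ cohomology, and its square is $-[y^{N-2}v^3]$, which maps to $0$ in $\mathrm{Hom}_S(P,\kappa)$ when $N\ge3$.

**Step 5: from $\mathrm{End}(P)$ to $C^*(Y)$.** Let $\tilde Y\to Y$ be the universal cover; it is contractible, so $Q=C_*(\tilde Y;\kappa)$ is a free resolution of $\kappa$ over $\kappa\Gamma$. Also $C^*(Y;\kappa)=\mathrm{Hom}_{\kappa\Gamma}(Q,\kappa)$, the $\Gamma$-invariant cochains of $\tilde Y$. For such $f$ put $\rho_f=(\mathrm{id}\otimes f)\circ\Delta:Q\to Q\otimes Q\to Q$. It is $\Gamma$-equivariant, because $\Delta$ is equivariant for the diagonal action and $f$ is invariant. By coassociativity,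
$$\rho_f\rho_g=(\mathrm{id}\otimes f\otimes g)(\Delta\otimes\mathrm{id})\Delta=(\mathrm{id}\otimes f\otimes g)(\mathrm{id}\otimes\Delta)\Delta=\rho_{f\cdot g}.$$
Also $[d,\rho_f]=\rho_{df}$, as $\Delta$ and $\mathrm{id}$ are chain maps. So $\rho:C^*(Y)\to\mathrm{End}_{\kappa\Gamma}(Q)$ is a dga map. Composing with the quasi-isomorphism $\varepsilon_*:\mathrm{End}_{\kappa\Gamma}(Q)\to\mathrm{Hom}_{\kappa\Gamma}(Q,\kappa)=C^*(Y)$ gives $(\varepsilon\otimes f)\Delta=f$, i.e. the identity. Hence $\rho$ is a quasi-isomorphism.

Next, $\mathrm{End}(P)$ and $\mathrm{End}(Q)$ are quasi-isomorphic dgas. Choose a quasi-isomorphism $P\to Q$ over $\kappa$ and let $R$ be its mapping cylinder. Both $P$ and $Q$ are degreewise split subcomplexes of $R$, and $R/P$ and $R/Q$ are acyclic bounded below complexes of projectives, hence contractible. Let $E'\subset\mathrm{End}(R)$ be the sub-dga of maps preserving $P$. The inclusion $E'\to\mathrm{End}(R)$ has cokernel $\mathrm{Hom}(P,R/P)$, and the restriction $E'\to\mathrm{End}(P)$ is onto with kernel $\mathrm{Hom}(R/P,R)$.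 Both are acyclic, so $\mathrm{End}(P)\simeq\mathrm{End}(R)$. The same argument with $Q$ gives $\mathrm{End}(Q)\simeq\mathrm{End}(R)$.

So $\mathrm{End}_{\kappa\Gamma}(P)\simeq C^*(Y;\kappa)$. As $W$ is cofibrant, the map of Step 3 yields a dga map $W\to C^*(Y;\kappa)$. The induced ring isomorphism takes $[v]$ to some $v_Y\in H^2(Y)=\kappa$, nonzero as $[v]\neq0$, and $[\omega]\mapsto(-1)^{N-1}v_Y^{N+1}\ne0$.

**Step 6: lifting to $X$.** Restriction $C^*(X)\to C^*(Y)$ is surjective with kernel $C^*(X,Y)$. We lift the images $\bar a_n$ of the $a_n$ inductively. Given lifts $\tilde a_i$ for $i<n$ with $d\tilde a_i=-\sum\tilde a_k\tilde a_l$, put $\theta=-\sum_{i+j=n}\tilde a_i\tilde a_j$, a cocycle by the computation for $W$. Let $a'$ be any lift of $\bar a_n$. Then $da'-\theta$ restricts to $0$ on $Y$ and is a cocycle in $C^{2n+2}(X,Y)$. Since $2n+2\ge4$, $H^{2n+2}(X,Y)=0$, so $da'-\theta=d\eta$ with $\eta\in C^{2n+1}(X,Y)$. Put $\tilde a_n=a'-\eta$; it lifts $\bar a_n$, and $d\tilde a_n=\theta$. This defines a dga map $W\to C^*(X)$. The class $[\omega]\in H^{2N+2}(X)$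 restricts to $\pm v_Y^{N+1}$, and $c$ restricts to a unit multiple of $v_Y$. By (1), $[\omega]$ is a unit multiple of $c^{N+1}\ne0$. $\square$

**Proposition 3.** Let $f:X'\to X_{a,b}$ be a map with $X'$ simply connected and $f^*(c)^{N+1}\ne0$ in $H^*(X';\kappa)$. Then $X'$ is not $\kappa$-coformal.

*Proof.* Suppose it is. Consider the composite $W\to C^*(X_{a,b})\to C^*(X')\to\Delta$ in $\mathrm{Ho(dga)}$, with the last map from Lemma 1. As $W$ is cofibrant, the composite is represented by a dga map $W\to\Delta$. It kills every $a_n$, since $|a_n|$ is odd and $\Delta^{odd}=0$. So it kills $\omega$. On the other hand $[\omega]$ becomes a unit times $f^*(c)^{N+1}$ in $H^*(X')$, a nonzero element of $\langle H^2(X')\rangle$, and its image in $\Delta$ is nonzero by Lemma 1: a contradiction. $\square$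

## 6. Loop chains as $\Bbbk[\pi]\otimes A$

For the positive results, and to pass from fields to rings, we need a small model of the loop chains. Put
$$A=\Bbbk\langle u_1,\dots,u_m\rangle/(u_i^2;\ u_iu_j+u_ju_i\ \text{for}\ \{i,j\}\in\mathcal K),\qquad|u_i|=1,$$
$$D=D(\mathcal K,\lambda;\Bbbk)=\Bbbk[\pi]\otimes A,\qquad du_i=\chi_i-1,$$
where $\Bbbk[\pi]$ is central, in degree $0$, with $d=0$, and $\pi$ is written multiplicatively inside $\Bbbk[\pi]$. The differential respects the relations: $d(u_i^2)=(\chi_i-1)u_i-u_i(\chi_i-1)=0$, and $d(u_iu_j+u_ju_i)=(\chi_i-1)u_j-(\chi_j-1)u_i+(\chi_j-1)u_i-(\chi_i-1)u_j=0$, both by centrality.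

**Example.** For $X_{a,b}$: $D=\Bbbk[z^{\pm1}]\otimes\Bbbk\langle u_1,u_2\rangle/(u_1^2,u_2^2)$ with $du_1=z^b-1$, $du_2=z^{-a}-1$.

**Proposition 4.** If $\mathcal K$ is flag, then $C_*(\Omega X(\mathcal K,\lambda);\Bbbk)\simeq D$ as dg algebras. Moreover $H_*(\Omega X(\mathcal K,\lambda);\mathbb Z)$ is a free abelian group.

The proof uses *graph products*. Given groups $\Gamma_i$ indexed by the vertices, the graph product $G_{\mathcal K}$ over the $1$-skeleton of $\mathcal K$ is the free product of the $\Gamma_i$ modulo $[\Gamma_i,\Gamma_j]=1$ for $\{i,j\}\in\mathcal K$. For two points it is $\Gamma_1*\Gamma_2$; for an edge it is $\Gamma_1\times\Gamma_2$.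

*Proof.*

**Step (a): a simplicial group $G$ with $BG\simeq DJ(\mathcal K)$.** Let $\mathbb S=\mathrm{Sing}(S^1)$, a simplicial abelian group, and let $G_n$ be the graph product of $m$ copies $\Gamma_1,\dots,\Gamma_m$ of $\mathbb S_n$. These form a simplicial group $G$ with a surjection $G\to\prod\Gamma_i=\mathrm{Sing}(\mathbb T^m)$. We claim $BG\simeq DJ(\mathcal K)$ over $B\mathbb T^m$.

Consider first discrete groups $\Gamma_i$ and the union $(N\Gamma)^{\mathcal K}=\bigcup_{J\in\mathcal K}\prod_{i\in J}N\Gamma_i$ inside $\prod_iN\Gamma_i$, where $N$ is the nerve. The maps $\prod_{i\in J}N\Gamma_i=N(\prod_{i\in J}\Gamma_i)\to N(G_{\mathcal K})$ fit together to a map $(N\Gamma)^{\mathcal K}\to N(G_{\mathcal K})$. We show by induction on the number of vertices that it is a weak equivalence when $\mathcal K$ is flag; without vertices both sides are a point. Pick a vertex $x$. Then $\mathcal K\setminus x$ is flag, as a full subcomplex. If vertices of $\mathrm{lk}\,x$ are pairwise adjacent in $\mathcal K$, then together with $x$ they are pairwise adjacent,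 hence form a face with $x$ by flagness. So $\mathrm{lk}\,x$ is flag and is a full subcomplex of $\mathcal K\setminus x$. We have
$$(N\Gamma)^{\mathcal K}=(N\Gamma)^{\mathcal K\setminus x}\cup_{(N\Gamma)^{\mathrm{lk}\,x}}\big((N\Gamma)^{\mathrm{lk}\,x}\times N\Gamma_x\big),\qquad G_{\mathcal K}=G_{\mathcal K\setminus x}*_{G_{\mathrm{lk}\,x}}(G_{\mathrm{lk}\,x}\times\Gamma_x),$$
the second because the edges of $\mathcal K$ are those of $\mathcal K\setminus x$ and the $\{x,j\}$ with $j\in\mathrm{lk}\,x$. The map $G_{\mathrm{lk}\,x}\to G_{\mathcal K\setminus x}$ is injective: by fullness, killing the $\Gamma_i$ with $i\notin\mathrm{lk}\,x$ is a retraction. For an amalgam along injective maps, Whitehead's theorem (Brown, *Cohomology of Groups*, II.7.3) says that $NG_{\mathcal K\setminus x}\cup_{NG_{\mathrm{lk}\,x}}N(G_{\mathrm{lk}\,x}\times\Gamma_x)\to NG_{\mathcal K}$ is a weak equivalence. By induction the map of pushouts is a weak equivalence at all three corners, and the gluing lemma finishes the induction.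

Apply this to $\Gamma_i=\mathbb S_n$ for each $n$ and take diagonals of bisimplicial sets. A levelwise weak equivalence gives a weak equivalence of diagonals, and the diagonal commutes with finite products and unions. So $(\mathrm{diag}\,N\mathbb S)^{\mathcal K}\to\mathrm{diag}\,NG$ is a weak equivalence over $\prod_i\mathrm{diag}\,N\mathbb S=\mathrm{diag}\,N\,\mathrm{Sing}(\mathbb T^m)$. As $|\mathrm{diag}\,N\mathbb S|\simeq BS^1\simeq\mathbb{CP}^\infty$, the claim follows.

**Step (b): a simplicial group for $X$.** By the cited theorem of Buchstaber–Panov, $DJ(\mathcal K)\simeq E\mathbb T^m\times_{\mathbb T^m}\mathcal Z_{\mathcal K}$ over $B\mathbb T^m$. The map $E\mathbb T^m\times_H\mathcal Z_{\mathcal K}\to E\mathbb T^m\times_{\mathbb T^m}\mathcal Z_{\mathcal K}$ is a principal $L$-bundle classified by the composite to $B\mathbb T^m\to BL$, so $X:=X(\mathcal K,\lambda)$ is the homotopy fiber of $DJ(\mathcal K)\to BL$. Let $q:G\to\mathrm{Sing}(\mathbb T^m)\to\mathrm{Sing}(L)$. It is surjective, because $\mathbb T^m\to L$ is a split epimorphism of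 tori. With $Q=\ker q$, the fiber sequence $BQ\to BG\to B\,\mathrm{Sing}(L)$ gives $X\simeq BQ$.

To see the group $\pi$, we enlarge $Q$ without changing its homotopy type. Let $V=\pi\otimes\mathbb R$, so $L=V/\pi$, and put $\tilde G=G\times_{\mathrm{Sing}L}\mathrm{Sing}V$. The projection $\tilde G\to\mathrm{Sing}V$ is surjective with kernel $Q$, and $\mathrm{Sing}V$ is contractible. So $Q\to\tilde G$ is a weak equivalence and $X\simeq B\tilde G$. Hence $\Omega X\simeq|\tilde G|$ as monoids, and
$$C_*(\Omega X;\Bbbk)\simeq N_*(\Bbbk\tilde G)$$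
as dgas, where $N_*(\Bbbk\tilde G)$ is the complex of normalized chains with the shuffle product. (The homomorphism $\tilde G\to\mathrm{Sing}|\tilde G|$ induces a dga quasi-isomorphism on normalized chains.) The projection $\tilde G\to G$ is surjective, since simplices of $L$ lift to $V$. Its kernel consists of the simplices of $V$ with values in $\pi$; these are constant, so the kernel is the constant simplicial group $\pi$. It is central because $\mathrm{Sing}V$ is abelian.

**Step (c): the map $\Phi:D\to N_*(\Bbbk\tilde G)$.** Send $\pi$ to $\pi\subset\tilde G_0$, and $u_i$ to the $1$-simplex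
$$\tilde u_i=\big(\gamma_i:s\mapsto e^{2\pi is}\ \text{in}\ \Gamma_i,\quad s\mapsto s\chi_i\ \text{in}\ V\big).$$
Both components have the same image in $L$, so $\tilde u_i\in\tilde G_1$. Its end point is $\chi_i$ and its starting point is $1$, so $d\tilde u_i=\chi_i-1$. For $1$-simplices $x,y$ the shuffle product is, up to a global sign, $xy=s_1x\cdot s_0y-s_0x\cdot s_1y$. Since $\tilde u_i$ lies in a commutative simplicial subgroup, $\tilde u_i^2=0$. If $\{i,j\}\in\mathcal K$, the subgroups containing $\tilde u_i$ and $\tilde u_j$ commute, and in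
$$s_1\tilde u_i\, s_0\tilde u_j-s_0\tilde u_i\, s_1\tilde u_j+s_1\tilde u_j\, s_0\tilde u_i-s_0\tilde u_j\, s_1\tilde u_i$$
the first and last terms cancel, as do the middle two. So $\tilde u_i\tilde u_j+\tilde u_j\tilde u_i=0$, and $\Phi$ is a well-defined dga map.

**Step (d): the case $\pi=1$.** We show that $A\to N_*(\Bbbk G)$, $u_i\mapsto\gamma_i$, is a quasi-isomorphism ($A$ has zero differential), and that $A$ is $\Bbbk$-free. By the normal form theorem for graph products (Green), every $g\in G_n$ is a reduced product $g_1\cdots g_l$ with $1\ne g_j\in\Gamma_{i_j}$, unique up to interchanging adjacent syllables whose distinct letters are joined by an edge. Let $\Sigma_l$ be the set of interchange classes $\sigma=[i_1\dots i_l]$ of reduced words (words in which interchanges never bring two equal letters together), and fix a representative of each. Equal letters never change their order under interchanges, so once the representative word is fixed, the syllables are determined by $g$: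
$$G_n=\bigsqcup_l\bigsqcup_{\sigma\in\Sigma_l}\prod_{j=1}^l(\Gamma_{i_j}\setminus1).$$

Let $F_l\subset\Bbbk G$ be spanned by elements of syllable length at most $l$. Simplicial operators act syllable by syllable. If all syllables stay nontrivial the type $\sigma$ is kept; otherwise the length drops. So $F_l$ is a simplicial submodule, and
$$F_l/F_{l-1}=\bigoplus_{\sigma\in\Sigma_l}\bigotimes_{j=1}^l\tilde\Bbbk[\mathbb S],\qquad\tilde\Bbbk[\mathbb S]=\Bbbk[\mathbb S]/\Bbbk[1].$$
The normalized chains of $\tilde\Bbbk[\mathbb S]$ compute $\tilde H_*(S^1;\Bbbk)$, which is $\Bbbk$ in degree $1$, generated by $\gamma$. By Eilenberg–Zilber and Künneth (everything is free), the $\sigma$-summand has homology $\Bbbk$ in degree $l$, generated by the shuffle product of the $\gamma_{i_j}$.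

Let $M=\bigoplus_\sigma\Bbbk u_\sigma$, with zero differential, filtered by length, and map $u_\sigma\mapsto\gamma_{i_1}\cdots\gamma_{i_l}$. This is a quasi-isomorphism on filtration quotients. The filtrations are exhaustive and start at $l=0$, so $M\to N_*(\Bbbk G)$ is a quasi-isomorphism. It factors as $M\to A\to N_*(\Bbbk G)$ with $u_\sigma\mapsto u_{i_1}\cdots u_{i_l}$. The map $M\to A$ is onto: up to sign a monomial may be changed by interchanges, so it is either $\pm u_\sigma$ for a reduced word, or $0$ because some $u_iu_i$ appears. Since the composite $M\to A\to H_*(N_*(\Bbbk G))$ is bijective, $M\to A$ is also injective. So $M\cong A\cong H_*(G;\Bbbk)$.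

**Step (e): $\Phi$ is a quasi-isomorphism.** We reduce to Step (d) by a Nakayama-type argument. Let $I\subset\Bbbk[\pi]$ be the augmentation ideal. As the $\chi_i$ generate $\pi$, the elements $\chi_i-1$ generate $I$ as an ideal: use $gh-1=(g-1)h+(h-1)$ and $g^{-1}-1=-g^{-1}(g-1)$. For a cycle $\zeta$ we have $(\chi_i-1)\zeta=d(u_i\zeta)$, in $D$ and likewise in $N_*(\Bbbk\tilde G)$ with $\tilde u_i$. So $I$ kills $H(D)$ and $H_*(\tilde G;\Bbbk)$. By the long exact sequence, $I^2$ kills $H(M')$ for $M'=\mathrm{cone}(\Phi)$.

$M'$ is a bounded below complex of free $\Bbbk[\pi]$-modules. Indeed $A$ is $\Bbbk$-free, and $\pi$ acts freely on the nondegenerate simplices of $\tilde G$. A simplex of $\tilde G$ is degenerate exactly when its image in $G=\tilde G/\pi$ is, since a degeneracy downstairs lifts and is then corrected by a translation in $\pi$. So $M'\otimes_{\Bbbk[\pi]}\Bbbk=\mathrm{cone}(A\to N_*(\Bbbk G))$, which is acyclic by (d). Suppose $H_n(M')$ is the lowest nonzero homology. Below degree $n$ the complex is exact, bounded below and projective, so it splits. Hence $M'$ is homotopy equivalent to a complex of projectives starting in degree $n$, and by right exactness $H_n(M')/IH_n(M')=H_n(M'\otimes_{\Bbbk[\pi]}\Bbbk)=0$. So $H_n(M')=IH_n(M')=I^2H_n(M')=0$, a contradiction. Thus $\Phi$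 is a quasi-isomorphism, and the first claim follows.

**Step (f): freeness over $\mathbb Z$.** Choose a homomorphic section $L\to\mathbb T^m$. Composing $\mathrm{Sing}L\to\prod_i\Gamma_i$ with the ordered product map $\prod_i\Gamma_i\to G$ gives a map $\sigma$ of simplicial sets with $q\sigma=\mathrm{id}$ and $\sigma(1)=1$. Then $g\mapsto g\,\sigma(q(g))^{-1}$ is a retraction of simplicial sets $G\to Q$. So $H_*(\Omega X;\mathbb Z)=H_*(Q;\mathbb Z)$ is a direct summand of $H_*(G;\mathbb Z)=A_{\mathbb Z}$, which is free abelian by (d). $\square$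

**Example (weights $1$ and $2$ over $\mathbb F_2$).** Here the strategy of Section 1 can be watched failing. Let $y=z-1$, $u=u_1$ and $v=-zu_2$. Then $du=z^2-1=y^2$ and $dv=-z(z^{-1}-1)=y$. Put $x=u-yv$ and $h=uv+vu$. Both are cycles, $h$ is central, $h=xv+vx$, and $u^2=0$ gives $x^2=-yh=-d(vh)$. The elements $h^n,\ xh^n,\ vh^n,\ vxh^n$ form a basis of $D$ over $\mathbb F_2[z^{\pm1}]$: in $A$ the elements $h^n,uh^n,vh^n,vuh^n$ form a basis, and $vx=vu$. In this basis $d$ is $y$ times the map $vh^n\mapsto h^n$, $vxh^n\mapsto xh^n$, $h^n,xh^n\mapsto0$. So $H(D)$ has basis $h^n,xh^n$ over $\mathbb F_2$, and $H_*(\Omega X_{1,2};\mathbb F_2)=\mathbb F_2[x,h]/(x^2)$. The relation $x^2=0$ holds in homology, but for the cycle $x$ it holds only up to the boundary $d(vh)\ne0$. Theorem A says that no zigzag repairs this.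

**Corollary 5.** Let $\mathcal K$ be flag, $p$ a prime not invertible in $\Bbbk$, $\mathfrak m\ni p$ a maximal ideal, $\kappa=\Bbbk/\mathfrak m$. If $X=X(\mathcal K,\lambda)$ is $\Bbbk$-coformal, then it is $\kappa$-coformal, and $\operatorname{char}\kappa=p$.

*Proof.* The characteristic is $p$ since $p\in\mathfrak m$. Let $P\to C_*(\Omega X;\Bbbk)$ be a cofibrant replacement among dgas over $\Bbbk$. By coformality and cofibrancy there is also a dga quasi-isomorphism $P\to H_*(\Omega X;\Bbbk)$. By Proposition 4 and universal coefficients $H_*(\Omega X;\Bbbk)=H_*(\Omega X;\mathbb Z)\otimes\Bbbk$. So $C_*(\Omega X;\Bbbk)$ and $H_*(\Omega X;\Bbbk)$ are bounded below and degreewise free, hence cofibrant as complexes; the underlying complex of a cofibrant dga is also cofibrant. Quasi-isomorphisms between cofibrant complexes are homotopy equivalences, so they survive $-\otimes_{\Bbbk}\kappa$. Therefore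
$$C_*(\Omega X;\kappa)\xleftarrow{\ \simeq\ }P\otimes_{\Bbbk}\kappa\xrightarrow{\ \simeq\ }H_*(\Omega X;\mathbb Z)\otimes\kappa=H_*(\Omega X;\kappa)$$
are dga quasi-isomorphisms. $\square$

## 7. Dividing the differential by units: proof of Theorem B

The example just given suggests what to avoid. Trouble came from $du=y^2$, where the coefficient $\chi_1-1$ is not a unit multiple of $y$. Under the hypothesis of Theorem B, every $\chi_i-1$ is $0$ or a unit times some $y_j$, after a harmless localization. The differential then becomes linear in the $y_j$, with derivations as coefficients. By Proposition 4 it suffices to show that $D$ is formal, i.e. quasi-isomorphic to its homology. Write $z_j=\varepsilon_j\in\Bbbk[\pi]$ and $y_j=z_j-1$.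

**Step 1: localize.** Let $\mathcal S\subset\Bbbk[\pi]$ be the multiplicative set of elements whose augmentation lies in $\Bbbk^\times$, and $O=\mathcal S^{-1}\Bbbk[\pi]$, flat over $\Bbbk[\pi]$. As $I$ kills $H(D)$ (Step (e) above), $\Bbbk[\pi]$ acts on $H(D)$ through the augmentation, and $\mathcal S$ acts invertibly. So $D\to D_{\mathcal S}=O\otimes_{\Bbbk[\pi]}D$ is a quasi-isomorphism of dgas.

**Step 2: rescale the generators.** Let $\chi_i\ne0$, $j=j(i)$. Then $\chi_i$ is $z_j^{a_i}$ in multiplicative notation. If $a_i>0$, then $z_j^{a_i}-1=(1+z_j+\dots+z_j^{a_i-1})y_j$. If $a_i<0$, then $z_j^{a_i}-1=-z_j^{a_i}(z_j^{|a_i|}-1)$. In both cases $\chi_i-1=g_iy_j$, where $g_i$ has augmentation $a_i\in\Bbbk^\times$, so $g_i\in O^\times$. Put $u_i'=g_i^{-1}u_i$, and $u_i'=u_i$ if $\chi_i=0$. Rescaling by central units preserves the relations, so $D_{\mathcal S}=O\otimes A'$, where $A'\cong A$ is the $\Bbbk$-algebra generated by the $u_i'$, and $du_i'=y_{j(i)}$ or $0$.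

**Step 3: pass to polynomials.** Let $D^\circ=\Bbbk[y_1,\dots,y_\ell]\otimes A'$ with the same differential, mapping to $D_{\mathcal S}=O\otimes_{\Bbbk[y]}D^\circ$. Since $O$ is a localization of $\Bbbk[\pi]$, itself a localization of $\Bbbk[y]$, it is flat over $\Bbbk[y]$. As the $\chi_i$ generate $\pi$, for every $j$ there is an index $i(j)$ with $du'_{i(j)}=y_j$. So each $y_j$ kills $H(D^\circ)$, and
$$H(D_{\mathcal S})=O\otimes_{\Bbbk[y]}H(D^\circ)=O/(y)O\otimes_{\Bbbk}H(D^\circ)=H(D^\circ);$$
here $O/(y)O$ is $\Bbbk[\pi]/I=\Bbbk$ localized at units. Hence $D^\circ\simeq D_{\mathcal S}\simeq D$.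

**Step 4: write $d$ through derivations.** We have $d=\sum_jy_j\partial_j$, where $\partial_j$ is the odd $\Bbbk$-derivation of $A'$ with $\partial_ju_i'=1$ if $\chi_i\ne0$ and $j(i)=j$, and $\partial_ju'_i=0$ otherwise. It respects the relations by the computation at the start of Section 6, with scalars in place of $\chi_i-1$. The maps $\partial_j^2$ and $\partial_j\partial_l+\partial_l\partial_j$ are derivations vanishing on generators, hence zero. Let $e_j$ be left multiplication by $u'_{i(j)}$. From $\partial_l(u'_{i(j)}x)=\partial_l(u'_{i(j)})x-u'_{i(j)}\partial_lx$,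
$$\partial_je_j+e_j\partial_j=1,\qquad\partial_le_j+e_j\partial_l=0\quad(l\ne j).\tag{4}$$

**Step 5: remove one variable at a time.** We use the following.

**Claim.** Let $(C,d')$ be a complex with maps $\partial$ of degree $-1$ and $e$ of degree $+1$ such that $\partial^2=0$, $\partial e+e\partial=1$, and $\partial$ anticommutes with $d'$. Then $(\ker\partial,d')\hookrightarrow(\Bbbk[y]\otimes C,\ \delta=d'+y\partial)$ is a quasi-isomorphism.

*Proof of the claim.* Let $x=\sum_{q\le Q}y^qx_q$ be a cycle with $Q\ge1$. The coefficient of $y^{Q+1}$ in $\delta x=0$ is $\partial x_Q=0$, so $x_Q=\partial ex_Q$. As $\delta(y^{Q-1}ex_Q)=y^{Q-1}d'ex_Q+y^Qx_Q$, the cycle $x-\delta(y^{Q-1}ex_Q)$ has $y$-degree less than $Q$. Iterating, $x$ is homologous to some $x_0\in C$ with $\delta x_0=0$, i.e. $d'x_0=0=\partial x_0$. This is surjectivity on homology. For injectivity let $x_0\in\ker\partial$ and $x_0=\delta\zeta$, $\zeta=\sum_{q\le Q}y^q\zeta_q$. If $Q\ge1$, the coefficient of $y^{Q+1}$ gives $\partial\zeta_Q=0$, and $\zeta-\delta(y^{Q-1}e\zeta_Q)$ has lower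 $y$-degree and the same $\delta$. Finally $\zeta=\zeta_0\in C$, and $x_0=d'\zeta_0+y\partial\zeta_0$ gives $\partial\zeta_0=0$ and $d'\zeta_0=x_0$. $\square$

Put $K_j=\bigcap_{l>j}\ker\partial_l\subset A'$, so $K_\ell=A'$. For $j=\ell,\ell-1,\dots,1$ apply the claim with $C=\Bbbk[y_1,\dots,y_{j-1}]\otimes K_j$, $d'=\sum_{l<j}y_l\partial_l$, $\partial=\partial_j$, $e=e_j$, $y=y_j$. By (4) and Step 4 all $\partial_l$ and $e_j$ preserve $K_j$, since they anticommute with $\partial_{l'}$ for $l'>j$. As $\ker(\partial_j|_C)=\Bbbk[y_1,\dots,y_{j-1}]\otimes K_{j-1}$, the claim says that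
$$\Bbbk[y_1,\dots,y_{j-1}]\otimes K_{j-1}\hookrightarrow\Bbbk[y_1,\dots,y_j]\otimes K_j$$
is a quasi-isomorphism. Composing, $K_0=\bigcap_j\ker\partial_j\hookrightarrow D^\circ$ is a quasi-isomorphism. $K_0$ is a subalgebra (an intersection of kernels of derivations) with zero differential. So $C_*(\Omega X;\Bbbk)\simeq D^\circ\simeq K_0\cong H_*(\Omega X;\Bbbk)$, and $X(\mathcal K,\lambda)$ is $\Bbbk$-coformal.

For $H=1$ we have $\pi=\mathbb Z^m$ and $\chi_i=\varepsilon_i$, so the hypothesis holds with all $a_i=1$. For $H=\mathbb T^m$, $\pi=0$ and all $\chi_i=0$. $\square$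

**Example.** For $X_{1,1}\simeq S^2$ there is one variable, with $\partial u=\partial v=1$ on $\Bbbk\langle u,v\rangle/(u^2,v^2)$. The element $x=u-v$ lies in $\ker\partial$, and $x^2=-(uv+vu)$. In each positive degree $A$ has rank $2$ with basis the two alternating words, and since $\partial e+e\partial=1$ the sequence $\cdots\to A_2\to A_1\to A_0\to0$ is exact, so $\ker\partial$ has rank $1$ in each degree. The powers of $x$ are $\pm$ sums or differences of the two alternating words, so $\ker\partial=T(x)$, in agreement with Section 1.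

**Remark (the rational case from the same argument).** Let $\Bbbk=\mathbb Q$ and let $H$ be any subtorus. Put $R=\mathbb Q[[w_1,\dots,w_\ell]]$ and map $\mathbb Q[\pi]\to R$, $z_j\mapsto e^{w_j}$, for any basis of $\pi$. Then $R$ is the $I$-adic completion of $\mathbb Q[\pi]$, hence flat, with $R/IR=\mathbb Q$. As $I$ kills $H(D)$, $D\to R\otimes_{\mathbb Q[\pi]}D$ is a quasi-isomorphism. If $\chi_i=\sum_jn_{ij}\varepsilon_j\ne0$, put $x_i=\sum_jn_{ij}w_j$; then $\chi_i-1=e^{x_i}-1=g_ix_i$ with $g_i\in R^\times$, and $u_i'=g_i^{-1}u_i$ has $du_i'=x_i$. If $\chi_i=0$, put $u'_i=u_i$ and $x_i=0$. The $x_i$ span the linear forms, so there are $c_{ji}\in\mathbb Q$ with $\sum_ic_{ji}x_i=w_j$. With $\partial_ju_i'=n_{ij}$ and $e_j$ left multiplication by $\sum_ic_{ji}u_i'$, relations (4) hold. Steps 3 to 5 go through with $R$ and $w_j$ in place of $O$ and $y_j$ ($R$ is flat over $\mathbb Q[w]$ and $R/(w)=\mathbb Q$). This recovers (F1).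

## 8. Which weights and which rings: Theorems D and C

**Proof of Theorem D.** Here $\pi=\mathbb Z$ and $(\chi_1,\chi_2)=\pm(b,-a)$. If $ab\in\Bbbk^\times$, both $a$ and $b$ are invertible in $\Bbbk$, and Theorem B applies. If $ab=0$, then $\{|a|,|b|\}=\{0,1\}$ by coprimality, and Theorem B applies again. Otherwise $ab$ is a nonzero integer that is not invertible in $\Bbbk$, so some prime $p\mid ab$ is not invertible in $\Bbbk$. Interchanging the two coordinates, we may assume $p\mid b$. By Lemma 2, $c^{N+1}\ne0$, so Proposition 3 with $f=\mathrm{id}$ shows that $X_{a,b}$ is not $\kappa$-coformal for any field $\kappa$ of characteristic $p$. By Corollary 5 it is not $\Bbbk$-coformal. $\square$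

**Proof of Theorem C.** *If.* If $\mathcal K$ is a simplex, $\mathcal Z_{\mathcal K}$ is contractible and $X(\mathcal K,\lambda)\simeq BH\simeq(\mathbb{CP}^\infty)^n$ with $n=\dim H$. This is $DJ$ of a simplex on $n$ vertices (a point if $n=0$), so it is coformal over any $\Bbbk$ by Theorem B. If $\mathbb Q\subset\Bbbk$, apply the exact functor $-\otimes_{\mathbb Q}\Bbbk$ to the zigzag given by (F1).

*Only if.* Let $\mathcal K$ be flag and not a simplex, and $\mathbb Q\not\subset\Bbbk$. Then some prime $p$ is not invertible in $\Bbbk$. If all pairs of vertices were edges, flagness would make $[m]$ a face; so there is a non-edge $\{i,j\}$. Let $H\cong S^1$ act through $t$ on coordinate $i$, through $t^p$ on coordinate $j$, and trivially on the others. The full subcomplex on $\{i,j\}$ is two points. The projection $\mathcal Z_{\mathcal K}\to\mathcal Z_{\{i,j\}}$ (faces restrict to faces) and the inclusion $\mathcal Z_{\{i,j\}}\times\{1\}\subset\mathcal Z_{\mathcal K}$ are $H$-equivariant. So the induced $r:X(\mathcal K,\lambda)\to X_{1,p}$ is a retraction,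 and $r^*$ is injective. Let $\mathfrak m\ni p$ be a maximal ideal and $\kappa=\Bbbk/\mathfrak m$. For $(a,b)=(1,p)$ we have $N=p$, and $c^{p+1}\ne0$ by Lemma 2, so $r^*(c)^{p+1}\ne0$. By Proposition 3, $X(\mathcal K,\lambda)$ is not $\kappa$-coformal; by Corollary 5 it is not $\Bbbk$-coformal. $\square$

## 9. Free torus actions on products of three-spheres

In $X_{1,p}$ the circle does not act freely. To get a free action we let the weight $(1,p)$ circle act on one copy of $S^3$, and make the action free using further copies of $S^3$. These must not kill the power $c^{p+1}$, which forces at least cohomological dimension $2(p+1)$ in the base. A tower of $p+1$ two-sphere bundles provides it.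

**Proof of Theorem E.** Put $n=p+1$ and let $\mathcal K$ be the join of $n+1$ copies of two points, the boundary of the $(p+2)$-dimensional cross-polytope. It is flag, and $\mathcal Z_{\mathcal K}\cong(S^3)^{n+1}$, with coordinates $(z_j,w_j)_{1\le j\le n}$ and $(z,w)$.

**Step 1: the action.** Let $t\in H=\mathbb T^n$ act by
$$z_j\mapsto t_jz_j,\quad w_j\mapsto t_jt_{j-1}^{-1}w_j\quad(t_0:=1),\qquad z\mapsto t_nz,\quad w\mapsto t_n^{\,p}w .$$
The map $H\to\mathbb T^{2n+2}$ is injective, since the $z_j$-coordinates recover $t$; so $H$ is a subtorus. Suppose $t$ fixes a point. As $(z_1,w_1)\ne0$ and both weights are $t_1$, we get $t_1=1$. Then both weights on $(z_2,w_2)\ne0$ are $t_2$, so $t_2=1$, and so on. So the action is free, already on the first $n$ factors.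

**Step 2: the base $Y_n=(S^3)^n/\mathbb T^n$.** We need that a certain power does not vanish. With $Y_j=(S^3)^j/\mathbb T^j$ (first $j$ factors), $Y_j\to Y_{j-1}$ is the bundle with fiber $S^3/S^1=S^2$, where $t_j$ acts on $S^3$ by the Hopf action; it is the projectivization of a rank $2$ bundle. Let $\ell_j$ be the line bundle of the character $t_j$ and $x_j=c_1(\ell_j)$, $x_0=0$. On the fiber $S^2$ of $Y_j\to Y_{j-1}$, $x_j$ restricts to a generator. By Leray–Hirsch, $H^*(Y_j;\mathbb Z)$ is free over $H^*(Y_{j-1};\mathbb Z)$ on $1,x_j$. So $H^*(Y_n;\mathbb Z)$ has the squarefree monomials in $x_1,\dots,x_n$ as a basis. The coordinates $z_j$ and $w_j$ are sections of $\ell_j$ and $\ell_j\otimes\ell_{j-1}^{-1}$ without common zeros, so the Euler class of the sum vanishes: $x_j(x_j-x_{j-1})=0$. Hence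
$$H^*(Y_n;\mathbb Z)=\mathbb Z[x_1,\dots,x_n]/\big(x_j(x_j-x_{j-1})\big)_{1\le j\le n},$$
because modulo the relations the squarefree monomials span. From $x_j^2=x_jx_{j-1}$ we get $x_j^{k+1}=x_jx_{j-1}^k$, and by induction $x_n^k=x_nx_{n-1}\cdots x_{n-k+1}$ for $k\le n$. So $x_n^{p+1}=x_n^n=x_1\cdots x_n$, which is nonzero mod $p$.

**Step 3: the total space.** The manifold $X'=(S^3)^{n+1}/\mathbb T^n\simeq X(\mathcal K,\lambda)$ is the sphere bundle $S(\ell_n\oplus\ell_n^{\,p})\to Y_n$. Its Euler class is $x_n\cdot px_n=p\,x_n^2$, which is $0$ mod $p$. If $\kappa$ is a field of characteristic $p$, the Gysin sequence shows that $H^*(Y_n;\kappa)\to H^*(X';\kappa)$ is injective. So $x_n^{p+1}\ne0$ in $H^*(X';\kappa)$.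

**Step 4: a map to $X_{1,p}$.** Projection to the last factor $S^3$ is equivariant along $H\to S^1$, $t\mapsto t_n$, where $S^1$ acts with weights $(1,p)$. It induces $f:X'\simeq X(\mathcal K,\lambda)\to X_{1,p}$. In the fibration $S^3\to X_{1,p}\to BS^1$ the fiber is $2$-connected, so $H^2(BS^1;\kappa)\to H^2(X_{1,p};\kappa)$ is an isomorphism and $c$ comes from $H^2(BS^1;\kappa)$ up to a unit. Therefore $f^*(c)$ is a unit multiple of $x_n$, and $f^*(c)^{p+1}\ne0$.

**Step 5: conclusion.** $X'$ is simply connected, and $N=p$ for $(a,b)=(1,p)$. By Proposition 3, $X'$ is not $\kappa$-coformal for any field $\kappa$ of characteristic $p$. If $p$ is not invertible in $\Bbbk$, Corollary 5 shows that $X'$ is not $\Bbbk$-coformal. $\square$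

For $p=2$ this is a free quotient $(S^3)^4/\mathbb T^3$, a closed $9$-manifold that is not coformal over $\mathbb F_2$ or over $\mathbb Z$.
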